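# Strong integrability and Hölder continuous Monge–Ampère potentials

Throughout, $(X,\omega)$ is a compact Kähler manifold of complex dimension $n\ge 1$, connected, and all measures are Borel. We write $dd^c=\frac i\pi\partial\bar\partial$, so that $dd^c\log|z|=\delta_0$ on $\mathbb C$, and $V=\int_X\omega^n$, $L^1=L^1(\omega^n)$, $\omega_u=\omega+dd^cu$. The letters $C,c$ are positive constants that may change from line to line.

**Definition (the objects).** A function $\varphi\in L^1(X)$ is $\omega$-psh, written $\varphi\in\mathrm{PSH}(X,\omega)$, if it is upper semicontinuous with values in $[-\infty,\infty)$ and $\omega_\varphi\ge0$ as a current. For a bounded $\omega$-psh function $u$ put $\mathrm{MA}(u)=V^{-1}\omega_u^n$, a probability measure. Let $\mathrm{MAH}(X,\omega)$ be the set of all $\mathrm{MA}(u)$ with $u$ an $\omega$-psh function that is Hölder continuous on $X$.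

Which probability measures $\mu$ lie in $\mathrm{MAH}(X,\omega)$? We look for a test that does not mention the unknown $u$. The candidate is *strong integrability*: there is one $\varepsilon>0$ with
$$e^{-\varepsilon\varphi}\in L^1(\mu)\qquad\text{for every }\varphi\in\mathrm{PSH}(X,\omega).$$
The measure $\omega^n/V$ passes (this is the uniform Skoda theorem recalled in Section 2). A Dirac mass at a point fails: in a coordinate ball take $\varphi=\gamma\chi\log|z|$ with a cut-off $\chi$ equal to $1$ near the center and $\gamma>0$ small. It is $\omega$-psh, because $\log|z|$ is psh near the center and $\chi\log|z|$ is smooth elsewhere, and it is $-\infty$ at the center.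

## 1. Riemann surfaces: decay on discs

Let $n=1$. On a compact Riemann surface there is the classical Green function: a function $g(x,z)=g_x(z)$, symmetric, smooth off the diagonal, with $\omega+dd^cg_x=V\delta_x$ and $\int g_x\,\omega=0$. Let $d$ be the distance of a smooth metric, scaled so that $\mathrm{diam}\,X\le1$. Then, for a constant $C_g$,
$$|g(x,z)-V\log d(x,z)|\le C_g,\qquad |d_zg(x,z)|\le C_g/d(x,z). \tag{1}$$

**Proposition 1.** Let $n=1$ and let $\mu$ be a probability measure on $X$. The following are equivalent: $\mu\in\mathrm{MAH}(X,\omega)$; $\mu$ satisfies the strong integrability condition; and there are $C,\alpha>0$ with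
$$\mu(D(x,r))\le Cr^\alpha\qquad(x\in X,\ 0<r\le 1), \tag{2}$$
where $D(x,r)$ is the $d$-disc.

*Proof.* **Step 1: a Hölder potential gives (2).** Let $\mathrm{MA}(u)=\mu$ with $u$ $\alpha$-Hölder, $\alpha\le1$. For small $r$ take a cut-off $\chi$ equal to $1$ on $D(x,r)$, supported in $D(x,2r)$, with $|dd^c\chi|\le Cr^{-2}\omega$. Then
$$V\mu(D(x,r))\le\int\chi\,(\omega+dd^cu)=\int\chi\,\omega+\int(u-u(x))\,dd^c\chi\le Cr^2+Cr^\alpha\cdot r^{-2}\cdot r^2 .$$
For larger $r$ enlarge $C$.

**Step 2: (2) gives a Hölder potential.** Put $u(z)=\int g(x,z)\,d\mu(x)$; by Fubini $\omega+dd^cu=V\mu$. Summing over dyadic shells, (2) and (1) give, for $0<t\le3$,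
$$\int_{D(z,t)}|g(x,z)|\,d\mu(x)\le\sum_{k\ge0}\Big(C_g+V\Big|\log\frac{2^{-k-1}t}{1}\Big|+C\Big)\,C(2^{-k}t)^\alpha\le Ct^{\alpha/2}$$
(single points have measure $0$ by (2); for radii larger than $1$ the bound (2) holds with $C\ge1$). Let $\delta=d(z,z')\le1$ and $t=\sqrt\delta\ge\delta$. If $d(x,z)\ge2t$, a minimal geodesic from $z$ to $z'$ stays at distance $\ge t$ from $x$, so $|g(x,z)-g(x,z')|\le C_g\delta/t=C_g\sqrt\delta$. If $d(x,z)<2t$, then $d(x,z')<3t$ and the previous display bounds the contribution of each of the two terms by $Ct^{\alpha/2}$. So $|u(z)-u(z')|\le C\delta^{1/2}+C\delta^{\alpha/4}$, and $u$ is Hölder with $\mathrm{MA}(u)=\mu$.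

**Step 3: (2) gives strong integrability.** Let $\varphi\in\mathrm{PSH}(X,\omega)$, $\nu=\omega_\varphi/V$ (a probability measure) and $c_\varphi=V^{-1}\int\varphi\,\omega$. The function $c_\varphi+\int g(x,\cdot)\,d\nu(x)$ is $\omega$-psh, has the same $dd^c$ as $\varphi$ and the same integral, so it equals $\varphi$. By Jensen's inequality and Fubini,
$$\int e^{-\varepsilon\varphi}d\mu\le e^{-\varepsilon c_\varphi}\int\!\!\int e^{-\varepsilon g(x,z)}d\mu(z)\,d\nu(x)\le Ce^{-\varepsilon c_\varphi}\sup_x\int d(x,z)^{-\varepsilon V}d\mu(z),$$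
and the last supremum is finite for $\varepsilon V<\alpha$, by dyadic shells and (2).

**Step 4: strong integrability gives (2).** Put $h_x=g_x-C_g$. By (1) and $d\le1$ we have $h_x\le V\log d(x,\cdot)\le0$; the $h_x$ are $\omega$-psh with $\|h_x\|_{L^1}$ bounded. Suppose (2) fails for all $C,\alpha$. Then for each $j\ge1$ there are $x_j$ and $r_j\in(0,1]$ with $\mu(D(x_j,r_j))>e\,r_j^{4^{-j}}$. Since $\mu\le1$, $r_j<e^{-4^j}$. The partial sums of $\varphi=\sum_j2^{-j}h_{x_j}$ are $\omega$-psh, decreasing, and bounded in $L^1$, so $\varphi$ is $\omega$-psh. On $D(x_j,r_j)$ we have $\varphi\le2^{-j}V\log r_j$. So for every $\varepsilon>0$ and all large $j$,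
$$\int e^{-\varepsilon\varphi}d\mu\ge e\,r_j^{4^{-j}-\varepsilon V2^{-j}}\ge r_j^{-\frac12\varepsilon V2^{-j}}\ge\exp\big(\tfrac12\varepsilon V\,2^{j}\big),$$
which is unbounded in $j$. So no $\varepsilon$ works. $\square$

## 2. From points to hypersurfaces

Two features of $n=1$ carried the proof: the formula for $u$ is linear in $\mu$, and every $\omega$-psh function is an average of functions with one point pole. For $n\ge2$ the operator is nonlinear, and the poles of $\omega$-psh functions spread along hypersurfaces. In particular decay on balls is no longer enough. Let $\mu$ be normalized area on a line $\{\ell=0\}\subset\mathbb P^2$, $\omega=dd^c\log|z|$. Then $\mu(B(x,r))\le Cr^2$, but $\varphi=\log(|\ell(z)|/|z|)$ is $\omega$-psh and equals $-\infty$ on the whole line, so strong integrability fails.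

The source records two known cases of the equivalence: dimension one, and, in any dimension, measures with finitely many isolated singularities of radial or toric type in the sense of Demailly–Dinew–Guedj–Pham–Kołodziej–Zeriahi, "Hölder continuous solutions to Monge–Ampère equations" (JEMS 2014). The aim of these notes is the general statement. The substitute for disc decay is a bound by capacity.

**Definition (capacities).** For Borel $K\subset X$,
$$\mathrm{Cap}_\omega(K)=\sup\Big\{\int_K\omega_u^n:\ u\in\mathrm{PSH}(X,\omega),\ 0\le u\le1\Big\},$$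
and for $\Omega\subset\mathbb C^n$ open and $K\subset\Omega$ Borel,
$$\mathrm{Cap}(K,\Omega)=\sup\Big\{\int_K(dd^cu)^n:\ u\in\mathrm{PSH}(\Omega),\ -1\le u\le0\Big\}.$$

*Example.* Let $D_R=\{|x|<R\}\subset\mathbb C$ and $0<s<1$. The function $\max(\log|w|/\log\frac1s,-1)$ has Monge–Ampère mass $1/\log\frac1s$ on $\{|w|=s\}$, so $\mathrm{Cap}(\overline D_s,D_1)\ge1/\log\frac1s$. Lemma 4 below (with $n=1$) gives equality. Thus for $n=1$ a bound $\mu(K)\le C\exp(-\varepsilon/\mathrm{Cap}(K,D_1))$ reads $\mu(\overline D_s)\le Cs^\varepsilon$, which is (2).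

**Theorem 2.** Let $(X,\omega)$ be a compact Kähler manifold of dimension $n\ge1$. For a probability measure $\mu$ on $X$ the following are equivalent.

* (a) $\mu\in\mathrm{MAH}(X,\omega)$.
* (b) There is $\varepsilon>0$ with $e^{-\varepsilon\varphi}\in L^1(\mu)$ for all $\varphi\in\mathrm{PSH}(X,\omega)$.
* (c) There are $\varepsilon,C>0$ with $\int e^{-\varepsilon\varphi}d\mu\le C$ for all $\varphi\in\mathrm{PSH}(X,\omega)$ with $\sup_X\varphi=0$.
* (d) There are $\varepsilon_0,C_0>0$ with $\mu(K)\le C_0\exp(-\varepsilon_0\,\mathrm{Cap}_\omega(K)^{-1/n})$ for all compact $K$ (with $\exp(-\infty)=0$).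
* (e) For every $R$ there are $C,\lambda>0$ with $\int|\varphi_1-\varphi_2|\,d\mu\le C\|\varphi_1-\varphi_2\|_{L^1}^\lambda$ for all $\varphi_i\in\mathrm{PSH}(X,\omega)$ with $\varphi_i\le R$ and $\|\varphi_i\|_{L^1}\le R$.

In particular (a)⇔(b): strong integrability characterizes $\mathrm{MAH}(X,\omega)$ in every dimension.

We use the following published facts.

**Fact BT** (Bedford–Taylor, Acta Math. 1982). Monge–Ampère operators of bounded psh and quasi-psh functions are defined, with integration by parts and the comparison principle. These measures do not charge pluripolar sets. Negligible sets (where a supremum of a family differs from its upper regularization) are pluripolar. Chern–Levine–Nirenberg inequality, in Demailly's form: for compact $K\Subset\mathrm{int}\,K'$, $v$ psh and $u$ bounded psh near $K'$, $\int_K|v|(dd^cu)^n\le C_{K,K'}\|v\|_{L^1(K')}\|u\|^n_{L^\infty(K')}$. Finally, $(dd^c\max_j\log^+|w_j|)^n$ is the normalized Haar measure of the torus $\{|w_1|=\dots=|w_n|=1\}$.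

**Fact H** (compactness). A sequence of psh functions on a domain, locally uniformly bounded above, either tends to $-\infty$ uniformly on compact sets or has a subsequence converging in $L^1_{loc}$.

**Fact GZ** (Guedj–Zeriahi, J. Geom. Anal. 2005). The set $\{\varphi\in\mathrm{PSH}(X,\omega):\sup\varphi=0\}$ is compact in $L^1$. Every locally pluripolar set lies in $\{\varphi=-\infty\}$ for some $\varphi\in\mathrm{PSH}(X,\omega)$. If $K$ is compact and non-pluripolar and $V_K=\sup\{\varphi\in\mathrm{PSH}(X,\omega):\varphi|_K\le0\}$, then $V_K^*$ is bounded and $\omega$-psh, $V_K^*=V_K$ off a pluripolar set, and $\omega_{V_K^*}^n$ is carried by $K$. Uniform Skoda: for some $\varepsilon,C>0$, $\int e^{-\varepsilon\varphi}\omega^n\le C$ whenever $\sup\varphi=0$.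

**Fact D** (Demailly, J. Algebraic Geom. 1 (1992), Prop. 3.1). Let $\psi$ be psh on a bounded pseudoconvex $\Omega\subset\mathbb C^n$, $(\sigma_l)$ an orthonormal basis of the Hilbert space $\mathcal H(m\psi)=\{f\in\mathcal O(\Omega):\int|f|^2e^{-2m\psi}d\mathrm{Leb}<\infty\}$, and $\psi_m=\frac1{2m}\log\sum|\sigma_l|^2$. Then for $z\in\Omega$, $t<d(z,\partial\Omega)$,
$$\psi(z)-\frac{C_1}m\le\psi_m(z)\le\sup_{|\zeta-z|<t}\psi(\zeta)+\frac1m\log\frac{C_2}{t^n},$$
with $C_1,C_2$ depending only on $n$ and $\mathrm{diam}\,\Omega$.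

**Fact DN** (Dinh–Nguyên, J. Funct. Anal. 266 (2014), 67–84). A probability measure $\mu$ is in $\mathrm{MAH}(X,\omega)$ if and only if it has a Hölder continuous super-potential, i.e. $|\int\varphi_1d\mu-\int\varphi_2d\mu|\le C\|\varphi_1-\varphi_2\|_{L^1}^\lambda$ (for some $C,\lambda>0$) on the set of normalized $\omega$-psh functions.

**Fact S** (Schottky). There is an absolute constant $L_0\ge2$ such that a holomorphic $f$ on the unit disc that omits $3$ and $4$ and has $|f(0)|\le2$ satisfies $|f|\le L_0$ on $\{|x|\le\frac12\}$.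

Fact DN replaces the Green function: it trades the nonlinear equation for a property of the linear functional $\varphi\mapsto\int\varphi\,d\mu$. The serious work will be (d)⇒(e).

## 3. The implications (a)⇒(c)⇔(b), (c)⇒(d), (e)⇒(a)

**Proof of (a)⇒(c)⇒(b).** The purpose is to pass from the smooth measure $\omega^n$ to $\omega_u^n$ by replacing one factor $\omega$ by $\omega_u$ at a time, losing part of the exponential decay each time. Let $u$ be $\alpha$-Hölder with $\mathrm{MA}(u)=\mu$. Patching local convolutions at scale $\eta$ with a fixed partition of unity gives smooth $u_\eta$ ($0<\eta\le1$) with $|u-u_\eta|\le C\eta^\alpha$ and $\pm dd^cu_\eta\le C\eta^{-2}\omega$. Put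
$$S_j=\omega_u^j\wedge\omega^{n-1-j},\qquad\mu_j=\omega_u^j\wedge\omega^{n-j},\qquad a_j(t)=\sup_\varphi\mu_j(\varphi<-t),$$
the supremum being over $\varphi\in\mathrm{PSH}(X,\omega)$ with $\sup\varphi=0$. For such $\varphi$ let $f=\max(\varphi,-t+1)-\max(\varphi,-t)$. Then $0\le f\le1$, $f=1$ on $\{\varphi\le-t\}$, $f=0$ on $\{\varphi\ge-t+1\}$, and $dd^cf=\omega_{\max(\varphi,-t+1)}-\omega_{\max(\varphi,-t)}$ is a difference of two positive currents, each of which has mass $V$ against $S_j$. Hence
$$\mu_{j+1}(\varphi<-t)\le\int f\,\omega_u\wedge S_j=\int f(\omega+dd^cu_\eta)\wedge S_j+\int(u-u_\eta)\,dd^cf\wedge S_j\le C\eta^{-2}a_j(t-1)+2CV\eta^\alpha .$$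
By uniform Skoda and Chebyshev, $a_0(t)\le Ce^{-\delta_0t}$ for some $\delta_0>0$. Suppose $a_j(t)\le Ce^{-\delta_jt}$ with $C\ge V$ (so the bound also holds for $t<0$). For $t\ge0$ choose $\eta=e^{-\delta_jt/4}$: the first term is at most $Ce^{\delta_jt/2}e^{-\delta_j(t-1)}$ and the second at most $Ce^{-\alpha\delta_jt/4}$, so $a_{j+1}(t)\le Ce^{-\delta_{j+1}t}$ with $\delta_{j+1}=\min(\frac{\delta_j}2,\frac{\alpha\delta_j}4)$. For $j=n$ this reads $\mu(\varphi<-t)\le Ce^{-\delta_nt}$, and $\int e^{-\varepsilon\varphi}d\mu=1+\varepsilon\int_0^\infty e^{\varepsilon t}\mu(\varphi<-t)\,dt$ is bounded for $\varepsilon<\delta_n$: this is (c). Adding constants to $\varphi$, (c) gives (b).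

**Proof of (b)⇒(c).** The purpose is to make the integral bound uniform, by Baire's theorem instead of the construction in Step 4 of Section 1. By Fact GZ and (b), $\mu$ does not charge pluripolar sets. Let $G=\{\varphi\in\mathrm{PSH}(X,\omega):\varphi\le0,\ \|\varphi\|_{L^1}\le R\}$ with $R$ so large that $G\supset\{\sup\varphi=0\}$. It is convex. It is compact in $L^1$: if $\varphi\in G$ then $-R/V\le\sup\varphi\le0$, so $G$ lies in the compact set of functions $\varphi'+c$ with $\sup\varphi'=0$, $c\in[-R/V,0]$, and it is closed there.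

We claim that $\varphi\mapsto\int e^{-\varepsilon\varphi}d\mu$ is lower semicontinuous on $G$. Let $\varphi_j\to\varphi$ in $G$; pass to a subsequence realizing the $\liminf$ of the integrals and converging a.e. The functions $(\sup_{j\ge k}\varphi_j)^*$ decrease, as $k\to\infty$, to an $\omega$-psh function which equals $\limsup\varphi_j=\varphi$ almost everywhere, hence equals $\varphi$ everywhere. Negligible sets are pluripolar and $\mu$ does not charge them, so $\limsup\varphi_j=\varphi$ $\mu$-a.e. Fatou's lemma gives $\int e^{-\varepsilon\varphi}d\mu\le\liminf\int e^{-\varepsilon\varphi_j}d\mu$.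

Hence $G=\bigcup_{M\in\mathbb N}\{\varphi\in G:\int e^{-\varepsilon\varphi}d\mu\le M\}$ is a countable union of closed sets. By Baire there are $\varphi_0\in G$ and $\eta,M>0$ with $\int e^{-\varepsilon\varphi}d\mu\le M$ for all $\varphi\in G$ with $\|\varphi-\varphi_0\|_{L^1}<\eta$. Take $s\in(0,1)$ with $2Rs<\eta$. For $\psi\in G$ the function $(1-s)\varphi_0+s\psi$ lies in $G$, is within $\eta$ of $\varphi_0$, and is $\le s\psi$ because $\varphi_0\le0$. So $\int e^{-\varepsilon s\psi}d\mu\le M$ for all $\psi\in G$, which is (c) with $\varepsilon s$.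

**Proof of (c)⇒(d).** The purpose is to test (c) on the extremal function of $K$. By (c) (through (b)), $\mu$ does not charge pluripolar sets, so (d) is clear for pluripolar $K$. Let $K$ be compact and non-pluripolar and $M=\sup V_K^*$. Since $0$ is a competitor for $V_K$, we have $0\le V_K^*\le M$; and $V_K^*=V_K=0$ $\mu$-a.e. on $K$. Applying (c) to $V_K^*-M$ gives $\mu(K)e^{\varepsilon M}\le C$. If $M\le1$, then $V_K^*$ is a competitor for $\mathrm{Cap}_\omega(K)$ and its measure is carried by $K$, so $\mathrm{Cap}_\omega(K)=V$. If $M\ge1$, then $V_K^*/M$ is a competitor and $\omega_{V_K^*/M}=(1-\frac1M)\omega+\frac1M\omega_{V_K^*}\ge\frac1M\omega_{V_K^*}$, so $\mathrm{Cap}_\omega(K)\ge V/M^n$. In both cases $M\ge(V/\mathrm{Cap}_\omega(K))^{1/n}-1$, and (d) follows.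

**Proof of (e)⇒(a).** By compactness there is $R$ such that all $\varphi\in\mathrm{PSH}(X,\omega)$ normalized by $\sup\varphi=0$, or by $\int\varphi\,\omega^n=0$, satisfy $\varphi\le R$ and $\|\varphi\|_{L^1}\le R$. (For the second normalization: $\varphi-\sup\varphi$ is normalized in the first sense, so $V\sup\varphi=\int(\sup\varphi-\varphi)\omega^n\le C$.) Then (e) gives the Hölder property required in Fact DN, in either normalization.

It remains to prove (d)⇒(e). **From now on (d) is assumed.** By inner regularity of $\mu$ and monotonicity of the capacity, (d) holds for all Borel $K$.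

## 4. Mean values, tubes, and two bounds that are too weak

Suppose we could show, for each $\varphi$ in our bounded family, that off a set of $\mu$-measure $\le Cr^b$ the value $\varphi(z)$ differs from the mean of $\varphi$ over $B(z,r^2)$ by at most $r^c$. Since such a mean is controlled by $Cr^{-4n}$ times an $L^1$ norm, comparing $\varphi_1$ and $\varphi_2$ would give (e) after choosing $r$. So we need to bound the $\mu$-measure of the set where $\varphi$ oscillates.

Look at the model $\varphi=\frac1m\log|P|$ with $P$ a polynomial. At distance $\ge r$ from the zero set, $\log|P|$ hardly varies on balls of radius $r^2$ (the computation is in Step 2 of Proposition 7). The bad set is thus a tube around a hypersurface. A general $\varphi$ will be approximated by such functions with $m$ and $\deg P$ bounded by powers $r^{-\beta}$, $r^{-2\beta}$, and $\beta>0$ is ours to choose. So we want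
$$\mu(\text{tube of radius }r\text{ around }\{P=0\})\le C\,m^a\,r^\alpha ,\qquad m\ge\deg P, \tag{3}$$
polynomial in $m$, with $\alpha>0$ independent of $m$. If $n=1$ the tube is a union of at most $m$ discs and (2) gives $Cmr^\alpha$.

**First attempt: Chebyshev.** Apply (c) to $\frac1m\log|P|$ itself. This loses everything already on $\mathbb P^1$ with $\omega=dd^c\frac12\log(1+|z|^2)$ and $P=z^m-1$. Here $\varphi=\frac1m\log|z^m-1|-\frac12\log(1+|z|^2)$ is $\omega$-psh. On the disc of radius $r\le1$ about the root $1$, $\sup|P|\ge(1+r)^m-1\ge r$, so the supremum of $\varphi$ over the tube is at least $\frac1m\log r-1$. The bound $\mu(\text{tube})\le C\exp(\varepsilon\sup_{\text{tube}}\varphi)$ therefore has a right-hand side at least $Ce^{-\varepsilon}r^{\varepsilon/m}$. With $m=\lceil r^{-\beta}\rceil$ we have $r^{\varepsilon/m}\ge\exp(-\varepsilon r^\beta\log\frac1r)\to1$. The other roots dilute the singularity; the sheets of $\{P=0\}$ must be treated one by one.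

**Second attempt: small balls.** Treat one smooth sheet, say $\{|z_n|<r\}$ in a unit polydisc, by covering it with balls of radius $r$. We need of order $r^{-2(n-1)}$ of them, each of mass $\le Cr^{\varepsilon_1}$ (Lemma 4 with $A=1$). The total $r^{\varepsilon_1-2(n-1)}$ is useless when $\varepsilon_1$ is small.

**What will work.** Cover a sheet by *long thin boxes*, of size $s$ across the sheet and $s^{1/A}$ along it. Their number is $s^{-2(n-1)/A}$. Their capacity will be at most $A^{n-1}(\log\frac1s)^{-n}$, so by (d) each has mass $\le Cs^{\varepsilon_1A^{-(n-1)/n}}$. As $A\to\infty$ the gain exponent $A^{-(n-1)/n}$ decays more slowly than the loss exponent $A^{-1}$, because $\frac{n-1}n<1$. So a large $A$ wins, however small $\varepsilon_1$ is.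

## 5. Capacity estimates in a chart

Put $L=L_0+2\ge4$. Cover $X$ by finitely many sets $D_1^n$, each sitting in a coordinate chart containing a neighborhood of $\overline D_L^{\,n}$, on which $\omega=dd^c\theta$ with $\theta$ smooth, $-C_\theta\le\theta\le0$, and $d\mathrm{Leb}\le C\omega^n$. (Take charts around each point and rescale.) Fix one chart; balls and distances in it are Euclidean.

**Lemma 3.** For $\Omega\subset D_L^n$ open and $K\subset\Omega$ Borel, $\mu(K)\le C_0\exp(-\varepsilon_1\mathrm{Cap}(K,\Omega)^{-1/n})$ with $\varepsilon_1=\varepsilon_0/(1+C_\theta)$.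

*Proof.* If $u$ is $\omega$-psh with $0\le u\le1$, then $(u+\theta-1)/(1+C_\theta)$ is psh on $\Omega$ with values in $[-1,0]$, and its $dd^c$ is $\omega_u/(1+C_\theta)$. Hence $\mathrm{Cap}_\omega(K)\le(1+C_\theta)^n\mathrm{Cap}(K,\Omega)$. Apply (d). $\square$

**Lemma 4 (long boxes).** Let $\Psi:D_1^n\to D_L^n$ be biholomorphic onto an open image, $A\in\mathbb N$, $A\ge1$, $0<s<1$, $1\le d\le n$, and $K=\Psi(\{|w_d|\le s,\ |w_i|\le s^{1/A}\ (i\ne d)\})$. Then
$$\mu(K)\le C_0\,s^{\varepsilon_1A^{-(n-1)/n}} .$$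

*Proof.* Let $k=\log\frac1s$. By Lemma 3 with $\Omega=\Psi(D_1^n)$ and biholomorphic invariance of the capacity, it suffices to show $\mathrm{Cap}(\Psi^{-1}K,D_1^n)\le A^{n-1}k^{-n}$.

**Step 1: a comparison function.** We need a psh function, deep on the box, zero on the boundary, with small mass. Let $v=\max(\log|w_d|,\ A\log|w_i|\ (i\ne d),\ -k)$. It is bounded and psh on $D_1^n$, tends to $0$ at the boundary, and equals $-k$ on $\Psi^{-1}K$.

**Step 2: its mass is $A^{n-1}$.** We compute it by pulling back a torus measure. Write $v=h\circ\pi$ with $h=\max(\log|w_1|,\dots,\log|w_n|,-k)$ and $\pi:D_1^n\to D_1^n$ given by $w_i\mapsto w_i^A$ $(i\ne d)$, $w_d\mapsto w_d$. With $w=e^{-k}w^*$ we get $h=\max_j\log^+|w_j^*|-k$, so by Fact BT $(dd^ch)^n$ is the normalized Haar measure of $\{|w_1|=\dots=|w_n|=e^{-k}\}$. Over the points with $w_i\ne0$ for all $i\ne d$, which include this torus, $\pi$ is an unramified covering with $A^{n-1}$ sheets. So $(dd^cv)^n$ has mass $A^{n-1}$ outside the analytic set $\bigcup_{i\ne d}\{w_i=0\}$,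 which it does not charge since $v$ is bounded. Hence $\int_{D_1^n}(dd^cv)^n=A^{n-1}$.

**Step 3: comparison.** We bound any competitor. Let $u$ be psh on $D_1^n$, $-1\le u\le0$, and $0<k'<k$. On $\Psi^{-1}K$ we have $v/k'=-k/k'<-1\le u$, and $\liminf(v/k'-u)\ge0$ at $\partial D_1^n$. The comparison principle gives
$$\int_{\Psi^{-1}K}(dd^cu)^n\le\int_{\{v/k'<u\}}(dd^cu)^n\le\int_{\{v/k'<u\}}(dd^cv/k')^n\le\frac{A^{n-1}}{k'^n}.$$
Let $k'\to k$. $\square$

*Remark (why (d) and not (c)).* Take $\Psi$ the inclusion and $s^{1/A}<\frac12$. One can build a global test function from $v/A$. On $\{\frac12\le|w|_\infty<1\}$, where $|w|_\infty=\max|w_i|$, we have $-\log2\le v/A\le0$. Let $\tau$ be smooth on $X$, $\tau=-1$ where $|w|_\infty\le0.6$, $\tau=1$ outside $\{|w|_\infty<0.9\}$, $-1\le\tau\le1$, $dd^c\tau\ge-C_\tau\omega$. The function equal to $v/A$ for $|w|_\infty<\frac12$, to $\max(v/A,\tau)$ for $\frac12\le|w|_\infty<1$ and to $\tau$ elsewhere is $C_\tau\omega$-psh with supremum $1$, and (c) then gives $\mu(K)\le Cs^{c/A}$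 with $c=\varepsilon/C_\tau$. This has to beat the number $s^{-2(n-1)/A}$ of boxes, and the comparison of $c/A$ with $2(n-1)/A$ does not improve as $A$ grows. The capacity bound gives $A^{-(n-1)/n}$ instead, and that is the gain.

**Lemma 5.** (i) Let $v\le0$ be psh on $B(y,2\rho)\subset D_L^n$ with $\sup_{B(y,\rho)}v\ge-1$. Then $\mathrm{Cap}(\{v<-t\}\cap B(y,\rho),B(y,2\rho))\le C_n/t$ for $t>0$.

(ii) If $\varphi\in\mathrm{PSH}(X,\omega)$, $\varphi\le0$, $\|\varphi\|_{L^1}\le R$, then $\mu(\varphi<-t)\le C_R\exp(-c_Rt^{1/n})$ for $t>0$; in particular $\int\varphi^2d\mu\le C_R$.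

*Proof.* (i) Capacity is invariant under affine rescaling, so let $\rho=1$, $y=0$. The family of such $v$ is bounded in $L^1(B(0,\frac32))$: otherwise some sequence in it has $\|v_j\|_{L^1(B(0,3/2))}\to\infty$, so no subsequence converges in $L^1_{loc}(B(0,2))$, and by Fact H $v_j\to-\infty$ uniformly on $\overline B(0,1)$, contradicting $\sup_{B(0,1)}v_j\ge-1$. By Chern–Levine–Nirenberg, $\int_{B(0,1)}(-v)(dd^cu)^n\le C_n$ for all $u$ psh on $B(0,2)$ with $-1\le u\le0$. Now use Chebyshev's inequality.

(ii) Let $u$ be $\omega$-psh with $0\le u\le1$ and $S=\omega_u^j\wedge\omega^{n-1-j}$. For bounded $\varphi$, integration by parts gives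
$$\int(-\varphi)\,\omega_u\wedge S=\int(-\varphi)\,\omega\wedge S+\int u\,(\omega-\omega_\varphi)\wedge S\le\int(-\varphi)\,\omega\wedge S+V .$$
For general $\varphi$ apply this to $\max(\varphi,-N)$ and let $N\to\infty$ (monotone convergence). Iterating over $j=n-1,\dots,0$ gives $\int(-\varphi)\omega_u^n\le R+nV$, so $\mathrm{Cap}_\omega(\varphi<-t)\le(R+nV)/t$. Apply (d); then $\int\varphi^2d\mu=\int_0^\infty2t\,\mu(\varphi<-t)\,dt\le C_R$. $\square$

## 6. Tubes around algebraic hypersurfaces

We now prove (3). The sheets of $\{P=0\}$ are graphs only away from the branch locus, which is a hypersurface in one variable fewer. This suggests an induction in which $P$ depends only on the first $d$ variables. For $0\le d\le n$ let $p_d(z)=(z_1,\dots,z_d)$, and set $\mathrm{dist}(\cdot,\emptyset)=+\infty$.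

**Proposition 6.** For $0\le d\le n$ there are $C,a,\alpha>0$ such that for every nonzero $P\in\mathbb C[z_1,\dots,z_d]$ of degree $\le m$ ($m\ge1$) with zero set $Z(P)\subset\mathbb C^d$, and $0<r\le1$,
$$\mu\{z\in D_1^n:\ \mathrm{dist}(p_d(z),Z(P))<r\}\le C\,m^a\,r^\alpha .$$

*Proof.* Induction on $d$. For $d=0$ the zero set is empty and there is nothing to prove. Let $d\ge1$, assume the case $d-1$ with constants $C',a',\alpha'$, and write $z'=(z_1,\dots,z_{d-1})$.

**Step 1: a discriminant that also watches two fixed values.** We want a polynomial $\mathcal R(z')$ off whose zeros the roots of $P(z',\cdot)$ are separate holomorphic functions. These sheets must also be bounded with constants independent of $m$. The device is to add $3$ and $4$ to the list of roots: a sheet that never meets them omits two values, and Schottky's theorem applies.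

Write $P=c(z')P_1$ with $c\in\mathbb C[z']$ and $P_1\in\mathbb C[z'][z_d]$ primitive. Let $Q$ be the product of the distinct irreducible factors of the primitive polynomial $P_1\cdot(z_d-3)(z_d-4)$; all of them have positive degree in $z_d$. Let $q=\deg_{z_d}Q\le m+2\le3m$ and let $a_0(z')$ be the leading coefficient of $Q$ in $z_d$. By Gauss' lemma the factors stay irreducible and pairwise non-associate over $\mathbb C(z')$, so $Q$ is squarefree over $\mathbb C(z')$ and
$$\mathcal R:=c\cdot a_0\cdot\mathrm{Res}_{z_d}(Q,\partial_{z_d}Q)\in\mathbb C[z']$$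
is nonzero. The Sylvester matrix has size $2q-1\le2m+3$ and entries of degree $\le m+2$, so
$$\deg\mathcal R\le m+(m+2)+(2m+3)(m+2)\le20m^2 .$$
For example, $P=z_2^2-z_1$ has $c=a_0=1$ and $Q=(z_2^2-z_1)(z_2-3)(z_2-4)$. Here $\mathcal R$ is, up to sign, the discriminant $4z_1\big((9-z_1)(16-z_1)\big)^2$: it vanishes where the two sheets $\pm\sqrt{z_1}$ meet and where one of them can meet $3$ or $4$.

**Step 2: splitting the tube.** We remove a neighborhood of $Z(\mathcal R)$ by induction and set up the boxes on the rest. Let $0<\rho\le1$, to be chosen. By the induction hypothesis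
$$\mu\{z\in D_1^n:\mathrm{dist}(z',Z(\mathcal R))<\rho\}\le C'(20m^2)^{a'}\rho^{\alpha'} . \tag{4}$$
It remains to bound $\mu(G)$, where
$$G=\{z\in D_1^n:\ \mathrm{dist}(z',Z(\mathcal R))\ge\rho,\ \mathrm{dist}(p_d(z),Z(P))<r\}.$$
Fix an integer $A\ge1$ so large that $\tau:=\varepsilon_1A^{-(n-1)/n}-\frac{2(n-1)}A>0$; this is possible because $\frac{n-1}n<1$. Put
$$s=\frac{17L_0r}\rho,\qquad\eta=\frac\rho{32\sqrt n}\,s^{1/A},$$
and assume $r\le\rho/32$ and $s<1$. For $z\in\mathbb C^n$ let $z^\sharp=(z_i)_{i\ne d}$. Choose a maximal $\eta$-separated set (for $|x|_\infty=\max|x_i|$) of points $y^\sharp$ in $\{z^\sharp:z\in G\}\subset D_1^{n-1}$. The open polydiscs of radius $\eta/2$ around them are disjoint and contained in $D_2^{n-1}$, so there are at most $C\eta^{-2(n-1)}$ of them. The closed polydiscs of radius $\eta$ around them cover $\{z^\sharp:z\in G\}$.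

**Step 3: the tube over one polydisc lies near bounded graphs.** We show that each $z\in G$ close to $y^\sharp$ is within $s$, in the $z_d$ direction, of a graph bounded by $L_0$. Fix $y^\sharp$ and let $y'$ be its first $d-1$ coordinates, so $\mathrm{dist}(y',Z(\mathcal R))\ge\rho$. (If $d=1$, then $B'$ below is a point and the $g_j$ are constants; those that occur satisfy $|g_j|\le2\le L_0$ and $|z_1-g_j|<r\le s$, and the estimates are trivial.)

On the ball $B'(y',\rho)\subset\mathbb C^{d-1}$ none of $c$, $a_0$ and the resultant vanishes, so $Q(z',\cdot)$ has exactly $q$ roots, all simple. They form an unramified covering of the ball, which is simply connected; so the roots are $q$ holomorphic functions $g_1,\dots,g_q$ with pairwise disjoint graphs. The constants $3$ and $4$ are among them, so every other $g_j$ omits $3$ and $4$. Moreover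
$$Z(P)\cap(B'(y',\rho)\times\mathbb C)\subset\bigcup_j\mathrm{graph}(g_j),$$
because $c\ne0$ there and the zeros of $P_1$ are zeros of $Q$.

Let $z\in G$ with $|z^\sharp-y^\sharp|_\infty\le\eta$, and let $\zeta\in Z(P)$ with $|\zeta-p_d(z)|<r$. Then $|z'-y'|\le\sqrt n\,\eta\le\rho/32$ and $|\zeta'-y'|<\rho/32+r\le\rho/16$. So $\zeta_d=g_j(\zeta')$ for some $j$, and $|g_j(\zeta')|\le|z_d|+r\le2$. Thus $g_j$ is neither of the constants $3,4$, and it omits $3$ and $4$ on $B'(\zeta',\frac34\rho)\subset B'(y',\rho)$. Fact S on complex lines through $\zeta'$ gives $|g_j|\le L_0$ on $B'(\zeta',\frac38\rho)$, which contains $B'(y',\frac\rho8)$ because $\frac18+\frac1{16}<\frac38$. Points of $B'(y',\frac\rho{16})$ have distance at least $\frac\rho{16}$ to the boundary of $B'(y',\frac\rho8)$, so by Cauchy's estimate $g_j$ is $\frac{16L_0}\rho$-Lipschitz on $B'(y',\frac\rho{16})$, which contains $z'$ and $\zeta'$. Hence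
$$|z_d-g_j(z')|\le|z_d-\zeta_d|+|g_j(\zeta')-g_j(z')|\le r+\frac{16L_0r}\rho\le s .$$

**Step 4: straightening the graphs into boxes.** We put the set found in Step 3 inside the boxes of Lemma 4. For each $j$ with $|g_j|\le L_0$ on $B'(y',\frac\rho8)$ (at most $q\le3m$ indices) define $\Psi_j$ on $D_1^n$ by
$$z_i=y_i+\frac\rho{16\sqrt n}\,w_i\quad(i\ne d),\qquad z_d=g_j(z')+w_d .$$
Here $|z'-y'|<\rho/16$, so $g_j(z')$ is defined and $|g_j(z')|\le L_0$. Since $g_j$ depends only on $z'$, the map is triangular and biholomorphic onto its image. The image lies in $D_L^n$ because $|z_d|<L_0+1$ and $|z_i|<2$ for $i\ne d$. The point $z$ of Step 3 equals $\Psi_j(w)$ with $|w_d|\le s$ and $|w_i|\le16\sqrt n\,\eta/\rho\le s^{1/A}$ for $i\ne d$. So $G$ is covered by at most $C\eta^{-2(n-1)}\cdot3m$ sets as in Lemma 4, and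
$$\mu(G)\le Cm\,\eta^{-2(n-1)}s^{\varepsilon_1A^{-(n-1)/n}}\le Cm\,\rho^{-2(n-1)}s^\tau\le Cm\,\rho^{-2n-\tau}r^\tau . \tag{5}$$

**Step 5: choice of $\rho$.** We balance (4) and (5). Take $\rho=r^{\tau/(4n+2\tau)}$. Then (5) gives $\mu(G)\le Cm\,r^{\tau/2}$, and (4) is at most $Cm^{2a'}r^{\alpha'\tau/(4n+2\tau)}$. Since $\frac\tau{4n+2\tau}<\frac12$, the conditions $r\le\rho/32$ and $s<1$ hold for $r\le r_0$, with $r_0$ depending only on $\tau,n,L_0$. For $r>r_0$ the claim is trivial after enlarging $C$, since $\mu\le1$. So the case $d$ holds with $a=\max(1,2a')$ and $\alpha=\min(\frac\tau2,\frac{\alpha'\tau}{4n+2\tau})$. $\square$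

## 7. Small oscillation off a small set

Fix $R$, and let $\varphi\in\mathrm{PSH}(X,\omega)$, $\varphi\le0$, $\|\varphi\|_{L^1}\le R$. On the chart, $\psi:=\varphi+\theta\le0$ is psh on $D_L^n$. Let $C,a,\alpha$ be the constants of Proposition 6 for $d=n$, and put $\beta:=\min\big(\frac14,\frac\alpha{4(n+a)}\big)$.

**Proposition 7.** There are $r_0,b,C>0$ depending only on $R$ and the fixed data such that for $0<r\le r_0$, with $\hat\psi:=\max(\psi,-r^{-\beta})$, there is a Borel set $E=E(\varphi,r)\subset D_1^n$ with $\mu(E)\le Cr^b$, $\psi=\hat\psi$ on $D_1^n\setminus E$, and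
$$\Big|\psi(z)-\frac1{\mathrm{Leb}(B(z,r^2))}\int_{B(z,r^2)}\hat\psi\,d\mathrm{Leb}\Big|\le r^{\beta/4}\qquad(z\in D_1^n\setminus E).$$

*Proof.* Put $\ell=r^{-\beta}$ and $m=\lceil r^{-\beta}\rceil$. Below, $r$ is small, depending only on the fixed data and $R$.

**Step 1: approximation by $\frac1m\log\max|P_l|$.** Demailly's theorem approximates $\hat\psi$ by logarithms of holomorphic functions; we replace these by polynomials of degree at most a power of $\frac1r$. The truncation at depth $\ell$ makes this possible: the Taylor error must be small against $e^{m\hat\psi}\ge e^{-m\ell}$.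

Apply Fact D to $\hat\psi$ on $\Omega=D_L^n$, and write $\mathcal H=\mathcal H(m\hat\psi)$. Since $\hat\psi\le0$, every unit vector $f\in\mathcal H$ satisfies $\int|f|^2d\mathrm{Leb}\le1$. As $L\ge4$, the mean value property gives $|f|\le C_3$ on $D_3^n$. Let $Tf$ be the Taylor polynomial of $f$ at $0$ of total degree $\le M$. For $z\in D_2^n$ the function $x\mapsto f(xz)$ is holomorphic and bounded by $C_3$ on $|x|<\frac32$, so the homogeneous part $f_k$ of degree $k$ satisfies $|f_k(z)|\le C_3(2/3)^k$, and
$$|f-Tf|\le2C_3(2/3)^M\le e^{-2m\ell}\ \text{ on }D_2^n,\qquad M:=\lceil C_5m\ell\rceil,$$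
with a suitable constant $C_5$ (note $m\ell\ge1$). So $M\le Cr^{-2\beta}$, and the space of polynomials of degree $\le M$ has dimension $\binom{M+n}n\le N:=(M+1)^n\le Cr^{-2n\beta}$.

The map $T$ is continuous on $\mathcal H$ of rank $\le N$. Choose the orthonormal basis so that $\sigma_1,\dots,\sigma_{N'}$ ($N'\le N$) span $(\ker T)^\perp$ and the other $\sigma_l$ form a basis of $\ker T$. By the extremal property of the Bergman kernel of the Hilbert space $\ker T$, on $D_2^n$
$$\sum_{l>N'}|\sigma_l|^2=\sup\{|f|^2:f\in\ker T,\ \|f\|\le1\}\le e^{-4m\ell}.$$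
On the other hand Fact D gives $e^{m\psi_m}\ge e^{m\hat\psi-C_1}\ge e^{-m\ell-C_1}$ on $D_2^n$, and $e^{2m\psi_m}=\sum|\sigma_l|^2$; so $N'\ge1$ for $r$ small. Let $P_l=T\sigma_l$ for $l\le N'$, which is nonzero because $0\ne\sigma_l\in(\ker T)^\perp$. Put $p=\max_{l\le N'}|P_l|$ and $\Theta=\frac1m\log p$. On $D_2^n$ we have the upper bound
$$|P_l|\le|\sigma_l|+e^{-2m\ell}\le e^{m\psi_m}+e^{-m\ell}e^{C_1}e^{m\psi_m}\le(1+e^{C_1})e^{m\psi_m},$$
and, using $|\sigma_l|^2\le2|P_l|^2+2e^{-4m\ell}$, the lower bound
$$e^{2m\psi_m}\le N\max_{l\le N'}|\sigma_l|^2+e^{-4m\ell}\le2Np^2+3Ne^{-4m\ell}\le2Np^2+3Ne^{2C_1-2m\ell}e^{2m\psi_m}\le2Np^2+\tfrac12e^{2m\psi_m}$$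
for $r$ small, since $N$ is at most a power of $\frac1r$ and $m\ell\ge r^{-2\beta}$. In particular $p>0$ on $D_2^n$, and $|\Theta-\psi_m|\le C\frac{\log(1/r)}m\le Cr^\beta\log\frac1r$ there. With Fact D, taking $t=r^2$,
$$\hat\psi\le\Theta+Cr^\beta\log\tfrac1r\ \text{ on }D_2^n,\qquad\Theta(y)\le\sup_{B(y,r^2)}\hat\psi+Cr^\beta\log\tfrac1r\quad(y\in D_1^n). \tag{6}$$

**Step 2: $\Theta$ is almost constant on small balls off the tubes.** This uses Proposition 6. Let $E_1=\{y\in D_1^n:\mathrm{dist}(y,\bigcup_{l\le N'}Z(P_l))<r\}$. By Proposition 6 for $d=n$ and the choice of $\beta$,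
$$\mu(E_1)\le N\cdot C\,M^ar^\alpha\le Cr^{\alpha-2(n+a)\beta}\le Cr^{\alpha/2}.$$
Let $y\in D_1^n\setminus E_1$ and $|z-y|\le2r^2\le r/2$. Restricted to the complex line through $y$ and $z$, with a unit-speed parameter $x$ centered at $y$, $P_l$ becomes $P_l(y)\prod_i(1-x/x_i)$ with at most $M$ factors, and $|x_i|\ge r$ because $y\notin E_1$. Since $|\log|1-x||\le2|x|$ for $|x|\le\frac12$,
$$\big|\log|P_l(z)|-\log|P_l(y)|\big|\le2M|z-y|/r\le4Mr .$$
So $|\Theta(z)-\Theta(y)|\le4Mr/m\le Cr^{1-\beta}\le Cr^\beta$, as $\beta\le\frac14$. With (6): for $r$ small there is $S=S(y)$, namely $\Theta(y)$ plus a suitable multiple of $r^\beta\log\frac1r$, with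
$$\hat\psi\le S\ \text{ on }B(y,2r^2),\qquad\sup_{B(y,r^2)}\hat\psi\ge S-r^{\beta/2}. \tag{7}$$

**Step 3: removing the deep points.** By (7), $\hat\psi$ nearly reaches its upper bound $S$ somewhere in the small ball; it may still be much lower elsewhere, and we remove those places. Let $y_1,\dots,y_I$ be a maximal $r^2/2$-separated subset of $D_1^n\setminus E_1$. Comparing volumes, $I\le Cr^{-4n}$; and $D_1^n\setminus E_1\subset\bigcup B(y_i,r^2/2)$. By (7), $v_i:=(\hat\psi-S(y_i))r^{-\beta/2}$ satisfies $v_i\le0$ on $B(y_i,2r^2)$ and $\sup_{B(y_i,r^2)}v_i\ge-1$. Let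
$$E_2=\bigcup_i\{z\in B(y_i,r^2)\cap D_1^n:\ v_i(z)<-r^{-\beta/4}\}.$$
By Lemma 5(i) each piece has capacity at most $C_nr^{\beta/4}$ in $B(y_i,2r^2)$, so by Lemma 3
$$\mu(E_2)\le Cr^{-4n}\exp(-cr^{-\beta/(4n)})\le Cr .$$
Let $E_3=\{z\in D_1^n:\psi(z)<-\ell\}\subset\{\varphi<-\ell+C_\theta\}$. By Lemma 5(ii), $\mu(E_3)\le C\exp(-cr^{-\beta/n})\le Cr$.

**Step 4: conclusion.** We squeeze $\psi(z)$ and the mean between the same two numbers. Put $E=E_1\cup E_2\cup E_3$, so $\mu(E)\le Cr^b$ with $b=\min(\frac\alpha2,1)$, and let $z\in D_1^n\setminus E$. Then $z\in B(y_i,r^2/2)$ for some $i$, and as $z\notin E_2\cup E_3$,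
$$\psi(z)=\hat\psi(z)\ge S(y_i)-r^{\beta/2}r^{-\beta/4}=S(y_i)-r^{\beta/4}.$$
Since $B(z,r^2)\subset B(y_i,2r^2)$, the sub-mean value property and (7) give
$$\psi(z)=\hat\psi(z)\le\frac1{\mathrm{Leb}(B(z,r^2))}\int_{B(z,r^2)}\hat\psi\,d\mathrm{Leb}\le S(y_i). \qquad\square$$

## 8. Hölder continuity of $\varphi\mapsto\int\varphi\,d\mu$: the proof of (d)⇒(e)

Subtracting a constant from both functions, we may assume $\varphi_1,\varphi_2\le0$ and $\|\varphi_i\|_{L^1}\le R$ (with a new $R$).

**Step 1: off the exceptional sets.** We compare values through means. In each chart, for $z\in D_1^n\setminus(E(\varphi_1,r)\cup E(\varphi_2,r))$, Proposition 7 and $|\hat\psi_1-\hat\psi_2|\le|\psi_1-\psi_2|=|\varphi_1-\varphi_2|$ (a.e.) give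
$$|\varphi_1-\varphi_2|(z)\le2r^{\beta/4}+Cr^{-4n}\|\varphi_1-\varphi_2\|_{L^1},$$
because $\mathrm{Leb}(B(z,r^2))$ is a constant times $r^{4n}$ and $d\mathrm{Leb}\le C\omega^n$.

**Step 2: on the exceptional sets.** Their measure is small and the functions are square integrable. By Cauchy–Schwarz and Lemma 5(ii), $\int(|\varphi_1|+|\varphi_2|)\,d\mu$ over $E(\varphi_1,r)\cup E(\varphi_2,r)$ is at most $C\mu(E(\varphi_1,r)\cup E(\varphi_2,r))^{1/2}\le Cr^{b/2}$.

**Step 3: choice of $r$.** Summing over the finitely many charts, with $c=\min(\frac\beta4,\frac b2)$ minimized over the charts and a common $r_0\le1$, for $0<r\le r_0$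
$$\int_X|\varphi_1-\varphi_2|\,d\mu\le C\big(r^c+r^{-4n}\|\varphi_1-\varphi_2\|_{L^1}\big).$$
Let $\delta=\|\varphi_1-\varphi_2\|_{L^1}$. If $\delta=0$, then $\varphi_1=\varphi_2$ everywhere. If $0<\delta^{1/(8n)}\le r_0$, choose $r=\delta^{1/(8n)}$: the right side is $C(\delta^{c/(8n)}+\delta^{1/2})$. If $\delta^{1/(8n)}>r_0$, the left side is bounded by Lemma 5(ii), and (e) is trivial. This proves (e) with $\lambda=\min(\frac c{8n},\frac12)$, and with Section 3 it completes the proof of Theorem 2. $\blacksquare$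

## 9. The exponent $1/n$ in (d), products and push-forwards

The exponent in (d) cannot be lowered.

**Proposition 8.** For every $0<\kappa<\frac1n$ and every $(X,\omega)$ there is a probability measure $\mu\notin\mathrm{MAH}(X,\omega)$ with $\mu(K)\le C\exp(-c\,\mathrm{Cap}_\omega(K)^{-\kappa})$ for all compact $K$.

*Proof.* **Step 1: the measure.** We pile up mass at a point slightly too fast. Let $\sigma=n\kappa\in(0,1)$. In a coordinate ball $\{|z|<1\}$ let $\mu=\sum_{j\ge1}p_j\nu_j$ with $p_j=c_\sigma e^{-j^\sigma}$, $\sum p_j=1$, and $\nu_j$ the normalized Lebesgue measure on $\{2^{-j-1}\le|z|<2^{-j}\}$.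

**Step 2: the capacity bound.** We split the shells at an index $J$ depending on $K$. Write $\mathrm{Leb}(K)$ for $\mathrm{Leb}(K\cap\{|z|<\frac12\})$. Since $\nu_j\le C2^{2nj}\mathrm{Leb}$ and $e^{-j^\sigma}\le e^{-J^\sigma/2}e^{-j^\sigma/2}$ for $j\ge J$, for all $J\ge1$
$$\mu(K)\le\sum_{j\ge J}p_j+C2^{2nJ}\mathrm{Leb}(K)\le Ce^{-J^\sigma/2}+C2^{2nJ}\mathrm{Leb}(K).$$
The measure $\omega^n/V$ satisfies (c) by uniform Skoda, hence (d), so $\mathrm{Leb}(K)\le Ce^{-cx}$ with $x=\mathrm{Cap}_\omega(K)^{-1/n}\ge V^{-1/n}$. If $x=\infty$, then $\mathrm{Leb}(K)=0$ and $\mu(K)=0$. Otherwise take $J=\lceil c'x\rceil$ with $2nc'\log2\le\frac c2$: the two terms are at most $C\exp(-\frac12(c'x)^\sigma)$ and $Ce^{-cx/2}$. As $x$ is bounded below and $\sigma<1$, $\mu(K)\le C\exp(-c''x^\sigma)=C\exp(-c''\mathrm{Cap}_\omega(K)^{-\kappa})$.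

**Step 3: (b) fails.** We test on a logarithm. Let $\varphi=\gamma\chi\log|z|$ with $\chi$ a cut-off function equal to $1$ near the center and $\gamma>0$ small, an $\omega$-psh function. For every $\varepsilon>0$, $\int e^{-\varepsilon\varphi}d\mu\ge\sum_j2^{\varepsilon\gamma j}p_j$ over large $j$, and this is infinite because $\sigma<1$. So (b) fails and $\mu\notin\mathrm{MAH}(X,\omega)$. $\square$

**Proposition 9.** (i) As a set of measures, $\mathrm{MAH}(X,\omega)$ does not depend on the Kähler form $\omega$.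

(ii) If $f:X\to Y$ is a surjective holomorphic map of compact Kähler manifolds and $\mu\in\mathrm{MAH}(X,\omega_X)$, then $f_*\mu\in\mathrm{MAH}(Y,\omega_Y)$.

(iii) If $\mu_i\in\mathrm{MAH}(X_i,\omega_i)$, $i=1,2$, then $\mu_1\times\mu_2\in\mathrm{MAH}(X_1\times X_2,\pi_1^*\omega_1+\pi_2^*\omega_2)$.

*Proof.* In each case we check (b) or (c) and use Theorem 2.

(i) If $\omega'\le M\omega$, then $\frac1M\mathrm{PSH}(X,\omega')\subset\mathrm{PSH}(X,\omega)$. So (b) for $\omega$ gives (b) for $\omega'$ with $\varepsilon/M$, and the roles can be exchanged.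

(ii) Let $f^*\omega_Y\le M\omega_X$ and $\varphi\in\mathrm{PSH}(Y,\omega_Y)$. Since $f$ is surjective, $\varphi\circ f\not\equiv-\infty$, and $\frac1M\varphi\circ f\in\mathrm{PSH}(X,\omega_X)$. Since $\int e^{-(\varepsilon/M)\varphi}d(f_*\mu)=\int e^{-\varepsilon(\varphi\circ f)/M}d\mu$, (b) for $\mu$ gives (b) for $f_*\mu$.

(iii) Let $\varepsilon,C$ be as in (c) for both measures, and let $\varphi$ be $(\pi_1^*\omega_1+\pi_2^*\omega_2)$-psh with $\sup\varphi=0$. The function $s(y)=\max_x\varphi(x,y)$ is upper semicontinuous, since $X_1$ is compact, and it is an envelope of functions $\varphi(x,\cdot)$ that are $\omega_2$-psh or $\equiv-\infty$. As $\sup s=0$, it is in $\mathrm{PSH}(X_2,\omega_2)$. When $s(y)>-\infty$, $\varphi(\cdot,y)-s(y)$ is $\omega_1$-psh with supremum $0$, so (c) for $\mu_1$ gives $\int e^{-\varepsilon\varphi(x,y)}d\mu_1(x)\le Ce^{-\varepsilon s(y)}$. This holds for $\mu_2$-a.e. $y$, because $\mu_2$ does not charge $\{s=-\infty\}$. Integrating in $y$ and using (c) for $\mu_2$ gives $\int e^{-\varepsilon\varphi}d(\mu_1\times\mu_2)\le C^2$,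 which is (c) for $\mu_1\times\mu_2$. $\square$
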